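# Accepting runs of automata with compressed labels have small grammars

## Theorem A and its stronger form, Theorem B

**Theorem A.** Let $\mathbb A$ be a straight-line program and $\mathcal A$ an automaton with compressed labels. If $\operatorname{val}(\mathbb A)\in L(\mathcal A)$, then there is an accepting run of $\mathcal A$ on $\operatorname{val}(\mathbb A)$ which, viewed as a word over the set of transition triples of $\mathcal A$, is generated by a straight-line program of size at most $P(|\mathbb A|,|\mathcal A|)$, where
$$P(x,y)=22\cdot 7^3\cdot 15^5\,x^9y^{15}+y .$$

This is Conjecture 12 of "Compressed Membership in Automata with Compressed Labels", with an explicit polynomial; so the conjecture is true. It will follow from a stronger statement.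

**Theorem B.** Let the transitions $e\in\delta$ of an automaton $\mathcal A=(Q,\Sigma,\delta,q_0,F)$ be labelled by arbitrary words $v_e\in\Sigma^*$. Let $d$ be the number of transitions with $v_e\ne\varepsilon$, and let $c:\delta\to\mathbb R_{\ge 0}$ be any cost function, extended additively to runs. Let $w\neq\varepsilon$ be generated by a straight-line program of size $g$. Put
$$N=|w|,\qquad K=2\bigl(\lfloor\log_{4/3}N\rfloor+1\bigr),\qquad s=|Q|+2Kd .$$
If $w\in L(\mathcal A)$, then among the accepting runs on $w$ of minimum cost there is one that is generated by a straight-line program of size at most $22\,g\,K^3s^5$.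

The bound in Theorem B does not mention the sizes of programs for the labels. With $c\equiv1$ the theorem gives a compressible *shortest* accepting run.

## Straight-line programs, compressed labels, runs as words

**Definition (straight-line program).** A straight-line program (SLP) $\mathbb A$ over a finite alphabet $\Gamma$ is a context-free grammar with nonterminals $A_1,\dots,A_n$ and exactly one production $A_i\to\alpha_i$ for each $i$, where $\alpha_i\in(\Gamma\cup\{A_1,\dots,A_{i-1}\})^*$. It generates exactly one word $\operatorname{val}(\mathbb A)$, the one derived from the start nonterminal $A_n$. Its size is $|\mathbb A|=\sum_i|\alpha_i|$.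

For example, $X_0\to a$, $X_j\to X_{j-1}X_{j-1}$ for $1\le j\le n$ has size $2n+1$ and value $a^{2^n}$. More generally, for a word $u$ and an integer $m\ge1$ with $\ell=\lfloor\log_2 m\rfloor$, take $X_0\to u$, the doublings $X_1,\dots,X_\ell$, and one production listing the $X_j$ for those $j$ at which the binary expansion of $m$ has a $1$. This generates $u^m$ in size at most $|u|+2\ell+(\ell+1)$. We shall call this *binary powering*.

**Definition (automaton with compressed labels).** This is a tuple $\mathcal A=(Q,\Sigma,\delta,q_0,F)$ with a finite state set $Q$, an initial state $q_0\in Q$, final states $F\subseteq Q$, and a finite set $\delta$ of triples $(p,\mathbb B,q)$ with $p,q\in Q$ and $\mathbb B$ an SLP over $\Sigma$. Its size $|\mathcal A|$ is $|Q|$ plus the sum of the sizes of all SLPs occurring in $\delta$.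

**Definition (accepting run).** An accepting run on $w\in\Sigma^*$ is a sequence $(p_0,\mathbb B_1,p_1)(p_1,\mathbb B_2,p_2)\cdots(p_{m-1},\mathbb B_m,p_m)$ of triples from $\delta$ with $p_0=q_0$, $p_m\in F$ and $w=\operatorname{val}(\mathbb B_1)\cdots\operatorname{val}(\mathbb B_m)$. The language $L(\mathcal A)$ is the set of words with an accepting run.

One transition may read an exponentially long word, and a run may use exponentially many transitions. A run is a word over the finite alphabet $\delta$, so we may ask for an SLP that generates it. Theorem A says: if both the input word and the labels are given by small grammars, then some accepting run also has a small grammar, with one fixed polynomial governing all inputs. In Theorem B the labels are plain words, and the definitions of run and $L(\mathcal A)$ are the same with $v_e$ in place of $\operatorname{val}(\mathbb B)$.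

Here is a small example showing that the choice of run matters. Let $Q=\{q\}$, with $q$ initial and final, and two loops $e_2,e_3$ labelled $a^2,a^3$. The accepting runs on $a^N$ are all words over $\{e_2,e_3\}$ with $x$ letters $e_2$ and $y$ letters $e_3$, in any order, where $2x+3y=N$. An arbitrary such word has no reason to be compressible. The sorted one, $e_2^xe_3^y$, has an SLP of size $O(\log N)$ by binary powering. We must *find* the good run, and reordering is one way to get it.

## Theorem B implies Theorem A

Let $w=\operatorname{val}(\mathbb A)\in L(\mathcal A)$ and $g=|\mathbb A|$.

**Step 1: the empty word.** This step disposes of $w=\varepsilon$, which Theorem B excludes. Then all labels in an accepting run have value $\varepsilon$. Deleting cycles keeps the run accepting on $\varepsilon$ and leaves at most $|Q|-1$ transitions. Writing these in one production gives an SLP of size at most $|\mathcal A|$; this is the summand $y$ in $P$.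

**Step 2: the parameters of Theorem B.** For $w\ne\varepsilon$ we bound $N$, $K$, $d$, $s$. Here $g\ge1$. Put $M_0=1$ and $M_i=\max(1,\max_{j\le i}|\operatorname{val}(A_j)|)$. Each symbol of $\alpha_i$ has a value of length at most $M_{i-1}$, so $M_i\le\max(1,|\alpha_i|)\,M_{i-1}\le2^{|\alpha_i|}M_{i-1}$, and therefore $N\le2^g$. Since $(4/3)^5=1024/243>4$, we have $\log_{4/3}2<5/2$, so
$$K\le 2\log_{4/3}N+2\le5g+2\le7g .$$
An SLP with nonempty value has size at least $1$, so at most $|\mathcal A|$ distinct SLPs with nonempty value occur in $\delta$. Hence $d\le|Q|^2\cdot|\mathcal A|\le|\mathcal A|^3$, and
$$s\le|\mathcal A|+14g|\mathcal A|^3\le15g|\mathcal A|^3 .$$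

**Step 3: conclusion.** With $c\equiv 1$, say, Theorem B gives an accepting run with an SLP of size at most $22\,g\,(7g)^3(15g|\mathcal A|^3)^5=22\cdot7^3\cdot15^5\,g^9|\mathcal A|^{15}$. $\square$

From now on we prove Theorem B.

## Single-letter labels, and words over one letter

Two special cases can be done at once, and the general proof combines them.

*All labels are single letters.* Let $A_1,\dots,A_n$ be the grammar for $w$. For each $A_i$ and each pair $(p,q)$ of states such that $\operatorname{val}(A_i)$ can be read from $p$ to $q$, we want one word $W(A_i,p,q)\in\delta^*$ that is such a path. Go up the grammar. For $A_i\to\sigma_1\cdots\sigma_m$ choose states $p=p_0,p_1,\dots,p_m=q$ such that each $\operatorname{val}(\sigma_j)$ can be read from $p_{j-1}$ to $p_j$, and let $W(A_i,p,q)$ be the product of the chosen words $W(\sigma_j,p_{j-1},p_j)$ (for a letter $\sigma_j$, one fixed transition). Each triple costs one production as long as $\alpha_i$, so the total size is at most $|Q|^2g$. We used that there are few triples $(\text{piece of }w,\text{ state before},\text{ state after})$, and that *one* word per triple can serve at all places where the triple occurs.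

*Words over one letter.* If $w=a^N$, every label in an accepting run is a power of $a$. Permuting the transitions of a run, as long as the result is still a path from $q_0$ to the same final state, does not change the word read. So we may reorder a run freely as a walk in the transition graph. Lemma 6 below shows that every walk can be reordered into one with a small SLP.

## Cutting along the grammar meets exponentially many states

For long labels the first thing to try is the argument for single letters. A cut of $w$ may now fall inside a label, so we use as states also the pairs $(e,i)$, meaning "we have read the first $i$ letters of $v_e$". We may ignore pieces that lie inside a single label occurrence, since they produce at most one transition. What must be bounded is the number of triples $(A_i,t_1,t_2)$ realized by pieces that cross a transition boundary. That number can be exponential.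

Let $h\ge1$, $m=2^h+1$ and $w=a^{2^{3h}}$, generated by $D_0\to a$, $D_j\to D_{j-1}D_{j-1}$ for $1\le j\le3h$. Let $Q=\{q\}$ with two loops $e,f$ labelled $a^m$ and $a$. The input has size $O(h)$. Consider the run $e^tf^r$ with $t=\lfloor2^{3h}/m\rfloor$ and $r=2^{3h}-tm$. The occurrences of $D_h$ are the intervals $(i2^h,(i+1)2^h]$. For $1\le i\le m-2$ they end at or before $(m-1)2^h=2^{2h}$, and $tm\ge2^{3h}-m+1=2^{3h}-2^h\ge2^{2h}$, so they lie in the part of $w$ read by $e^t$. Since $2^h\equiv-1\pmod m$, the position $i2^h$ has offset $m-i$ in its copy of $a^m$. The piece has length $m-1$, and $(m-i)+(m-1)>m$, so it crosses a boundary. So the single nonterminal $D_h$ occurs, across transition boundaries, with $m-2=2^h-1$ different start states $(e,m-i)$.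

The run $e^tf^r$ itself has a small SLP, so only the bookkeeping has failed. It fails because the cuts are placed without regard to the labels: different copies of the same label are cut at different places, and over all copies the cuts hit exponentially many offsets.

This suggests what to ask for: cuts of $w$ that are decided by the *content* of $w$ near the cut. Then two copies of the same label are cut in the same way, except near their two ends. A piece that crosses the end of a label copy must start or end close to that end, and there should be few candidates for where. On powers $a^r$, content cannot distinguish any positions, so there we must take the whole power as one piece; the rearrangement of walks will handle it.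

## Hierarchical cuts decided by local content

Fix $w$ with $N=|w|\ge1$. Positions are $0,\dots,N$, and $w(p,p']$ is the factor between positions $p<p'$.

**Definition (levels, phrases).** We define $B_0\supseteq B_1\supseteq\cdots\supseteq B_K$, all containing $0$ and $N$, starting with $B_0=\{0,\dots,N\}$. If $p<p'$ are consecutive in $B_k$, then $(p,p']$ is a *level-$k$ phrase occurrence* and the string $w(p,p']$ is a *level-$k$ phrase*; $P_k$ is the set of level-$k$ phrases. The set $B_{k+1}$ arises from $B_k$ by removing certain $p\in B_k\setminus\{0,N\}$. Let $x$ and $y$ be the level-$k$ phrases ending and starting at $p$.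

* *Block step* ($k$ even): remove $p$ if and only if $x=y$.
* *Pair step* ($k$ odd): for a partition $P_k=L_k\sqcup R_k$, chosen below, remove $p$ if and only if $x\in L_k$ and $y\in R_k$.

In both cases the decision depends only on the pair of strings $(x,y)$. A phrase occurrence produced by a block step consists of $r\ge1$ occurrences of one phrase of the previous level. One produced by a pair step consists of at most two phrase occurrences: three in a row would put the middle phrase into both $R_k$ and $L_k$.

*Example.* Let $w=aabaabaab$. The first block step gives $aa\,|\,b\,|\,aa\,|\,b\,|\,aa\,|\,b$, so $B_1=\{0,2,3,5,6,8,9\}$. With $L_1=\{aa\}$, $R_1=\{b\}$ the pair step gives $aab\,|\,aab\,|\,aab$, so $B_2=\{0,3,6,9\}$. The next block step gives $B_3=\{0,9\}$.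

**Lemma 1 (locality).** If $p,\,p+n,\,p',\,p'+n\in B_k$ and $w(p,p+n]=w(p',p'+n]$, then
$$(B_k\cap[p,p+n])-p=(B_k\cap[p',p'+n])-p' .$$

*Proof.* Induction on $k$. For $k=0$ all positions are in $B_0$. Suppose the claim holds for $k$ and the four positions are in $B_{k+1}\subseteq B_k$. Then the level-$k$ boundaries in the two intervals agree. An interior one is neither $0$ nor $N$, and its two adjacent level-$k$ phrases lie inside the interval, because the ends of the interval are in $B_k$. So the decision at this boundary is the same in both intervals. The ends are kept by assumption. $\square$

**Lemma 2.** After a block step, adjacent phrase occurrences carry different strings.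

*Proof.* Let $k$ be even and suppose $p<p'<p''$ are consecutive in $B_{k+1}$ with equal phrases. By Lemma 1 for level $k$, both occurrences decompose into the same level-$k$ phrases $y_1,\dots,y_r$. All interior boundaries were removed, so $y_1=\cdots=y_r$. At $p'$ the level-$k$ phrase on the left is $y_r$, the one on the right is $y_1$, and they are equal. So $p'$ would have been removed, a contradiction. $\square$

**Choice of the partitions.** The purpose is to make the hierarchy end, at level $K$, with the single phrase $w$. Let $k$ be odd and let $w$ have $n$ level-$k$ phrase occurrences. By Lemma 2 adjacent ones are different strings. Put each element of $P_k$ into $L_k$ or $R_k$ independently with probability $1/2$. For each of the $n-1$ inner boundaries, with distinct neighbours $x\ne y$, the probability of $x\in L_k$, $y\in R_k$ is $1/4$. The expected number of removed boundaries is $(n-1)/4$, so some partition removes at least $(n-1)/4$ of them; fix one. Thus each pair step multiplies (number of phrase occurrences minus $1$) by at most $3/4$, and block steps never increase it. Among the steps $k=0,\dots,K-1$ there are $K/2>\log_{4/3}N$ pair steps, so at level $K$ this number is at most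
$$(N-1)\left(\tfrac34\right)^{K/2}\le\frac{N-1}{N}<1 .$$
It is a nonnegative integer, hence $0$, and
$$B_K=\{0,N\}. \tag{1}$$

## Cores: how the cuts sit inside a factor

The next lemma makes precise that every occurrence of $v$ is cut in the same way except near its ends. It describes, for each level, a core interval $[l_k,r_k]$ of $v$ with ends that are always cut, and a small set $T_k$ of offsets outside the open core where cuts are possible.

**Lemma 3 (cores).** Let $v\neq\varepsilon$ be a factor of $w$. For every $k\le K$ there are a set $T_k\subseteq\{0,\dots,|v|\}$ and either integers $0\le l_k\le r_k\le|v|$ or the status "vanished", depending only on $v$ and $k$, with the following properties. Put $I_k=\{i:l_k<i<r_k\}$, and $I_k=\emptyset$ if vanished. For **every** occurrence $w(o,o+|v|]=v$: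

1. if not vanished, then $o+l_k,\ o+r_k\in B_k$;
2. if $0\le i\le|v|$, $o+i\in B_k$ and $i\notin I_k$, then $i\in T_k$.

Moreover $T_0=\{0,|v|\}$, $T_k\subseteq T_{k+1}$ and $|T_k|\le2k+2$.

*Proof.* Start with $l_0=0$, $r_0=|v|$, $T_0=\{0,|v|\}$; properties 1 and 2 hold for $k=0$. Suppose level $k$ is constructed. In every case below $T_{k+1}$ is $T_k$ with at most two new elements, which gives the size bound.

**Case 1: vanished, or $l_k=r_k$.** There is nothing left to follow. Declare level $k+1$ vanished and put $T_{k+1}=T_k$. Since $I_k=\emptyset$ and $B_{k+1}\subseteq B_k$, property 2 for level $k$ gives property 2 for level $k+1$.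

In the remaining cases $l_k<r_k$. By property 1 and Lemma 1, the level-$k$ phrases $x_1,\dots,x_m$ ($m\ge1$) between $o+l_k$ and $o+r_k$ are the same in every occurrence.

**Case 2: block step, $x_1=\cdots=x_m$.** The whole core may be swallowed by a larger block, so we give it up. Declare level $k+1$ vanished and put $T_{k+1}=T_k$. All level-$k$ boundaries strictly between $o+l_k$ and $o+r_k$ are removed. So if $o+i\in B_{k+1}$ with $0\le i\le |v|$, then $i\notin I_k$, hence $i\in T_k$.

**Case 3: block step, not all $x_j$ equal.** We strip the two outer blocks, which may merge with material outside $v$. Let $f,h\ge1$ be maximal with $x_1=\cdots=x_f$ and $x_{m-h+1}=\cdots=x_m$. Then $x_f\ne x_{f+1}$ and $x_{m-h}\ne x_{m-h+1}$. Also $f\le m-h$, since otherwise the two blocks share an index and all $x_j$ are equal. Put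
$$l_{k+1}=l_k+|x_1\cdots x_f|,\qquad r_{k+1}=r_k-|x_{m-h+1}\cdots x_m|,\qquad T_{k+1}=T_k\cup\{l_{k+1},r_{k+1}\}.$$
Then $l_{k+1}\le r_{k+1}$. In every occurrence the boundaries $o+l_{k+1}$ and $o+r_{k+1}$ lie between different phrases, so they are kept; this is property 1. For property 2 let $o+i\in B_{k+1}$ and $i\notin I_{k+1}$. If $i\notin I_k$, then $i\in T_k$. If $l_k<i\le l_{k+1}$, then $i=l_{k+1}$, since the boundaries strictly inside the first block are removed. If $r_{k+1}\le i<r_k$, then $i=r_{k+1}$ for the same reason.

**Case 4: pair step.** Only an outermost phrase can pair with something outside. Put $l_{k+1}=l_k+|x_1|$ if $x_1\in R_k$, and $l_{k+1}=l_k$ otherwise. Put $r_{k+1}=r_k-|x_m|$ if $x_m\in L_k$, and $r_{k+1}=r_k$ otherwise. Let $T_{k+1}=T_k\cup\{l_{k+1},r_{k+1}\}$. We have $l_{k+1}\le r_{k+1}$: this is clear for $m\ge2$, and for $m=1$ exactly one of the two ends moves, since $x_1$ is in exactly one of $L_k,R_k$.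

Property 1: if $x_1\in R_k$, the boundary $o+l_{k+1}$ is preceded by $x_1\notin L_k$; if $x_1\notin R_k$, it is followed by $x_1\notin R_k$. Either way it is kept. If $x_m\in L_k$, the boundary $o+r_{k+1}$ is followed by $x_m\notin R_k$; if $x_m\notin L_k$, it is preceded by $x_m\notin L_k$. Either way it is kept.

Property 2: let $o+i\in B_{k+1}$, $i\notin I_{k+1}$. If $i\notin I_k$, then $i\in T_k$. If $l_k<i\le l_{k+1}$, then $i=l_{k+1}$, since at most one level-$k$ phrase was skipped. The right side is analogous. $\square$

*Example.* In $w=aabaabaab$ with the cuts above, $v=abaab$ occurs at offsets $1$ and $4$. At level $0$ the core is $[0,5]$ with phrases $a,b,a,a,b$. The block step has $f=h=1$, so $l_1=1$, $r_1=4$, $T_1=\{0,1,4,5\}$; indeed $2,5,8\in B_1$. The core phrases are now $b,\,aa$. In the pair step $b\in R_1$ and $aa\in L_1$, so $l_2=r_2=2$ and $T_2=\{0,1,2,4,5\}$; indeed $3,6\in B_2$. At level $3$ the core has vanished and $T_3=T_2$. At level 3 the occurrence at offset $4$ is cut at $i=5$ (position $9$), while the occurrence at offset $1$ is not cut at all. So outside the core the cuts may differ between occurrences, but they stay in $T_k$.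

In the unary example of the previous section the first block step already gives $B_1=\{0,N\}$, and the label $a^m$ has $T_1=\{0,m\}$: all the troublesome offsets $m-i$ have gone.

## Counting the phrases with the grammar

The grammar for $w$ enters the proof only here.

**Lemma 4.** $|P_k|\le g\,(k^2+2k+3)$ for $0\le k\le K$.

*Proof.* **Step 1: a set $V$ of words through which we descend.** Let $V$ consist of all nonempty words $\operatorname{val}(\sigma_1\cdots\sigma_j)$, where $A_i\to\sigma_1\cdots\sigma_m$ is a production with $A_i$ reachable from the start nonterminal and $1\le j\le m$, together with all letters occurring in $w$. All words of $V$ are factors of $w$, and $w\in V$. There are at most $g$ pairs $(i,j)$, so $V$ has at most $g$ words of length at least $2$. Each letter of $w$ stands on some right-hand side, so at most $g$ letters occur in $w$.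

**Step 2: each $v\in V$ with $|v|\ge2$ splits as $v=yz$ with $y,z\in V$.** This makes $V$ behave like a binary grammar. Take the lexicographically least pair $(i,j)$ with $A_i$ reachable and $v=\operatorname{val}(\sigma_1\cdots\sigma_j)$ for $A_i\to\sigma_1\cdots\sigma_m$. If $\operatorname{val}(\sigma_j)=\varepsilon$, then $j\ge2$ since $v\ne\varepsilon$, and $(i,j-1)$ is a smaller pair representing $v$, a contradiction. If $\operatorname{val}(\sigma_1\cdots\sigma_{j-1})=\varepsilon$ (in particular if $j=1$), then $v=\operatorname{val}(\sigma_j)$; as $|v|\ge2$, $\sigma_j=A_{i'}$ with $i'<i$, and the full right-hand side of $A_{i'}$ represents $v$ by a smaller pair, again a contradiction. So $y=\operatorname{val}(\sigma_1\cdots\sigma_{j-1})$ and $z=\operatorname{val}(\sigma_j)$ are nonempty. Then $y\in V$ by definition, and $z\in V$ because it is a letter of $w$ or the value of a full right-hand side. Fix one such factorization for each $v$.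

**Step 3: locate a phrase.** We find, for a phrase occurrence, a word of $V$ whose split point it crosses. Let $x$ be a level-$k$ phrase with occurrence $(p,q]$. If $|x|=1$ there are at most $g$ possibilities for $x$. Let $|x|\ge2$. Start with $v=w$ and offset $o=0$, and keep the invariant that $v\in V$ occurs at offset $o$ with $o\le p<q\le o+|v|$. Then $|v|\ge2$; let $v=yz$ be its fixed factorization. If $q\le o+|y|$, continue with $y$ at offset $o$. If $p\ge o+|y|$, continue with $z$ at offset $o+|y|$. Otherwise stop. Since $|v|$ decreases strictly, we stop, with
$$o\le p<o+|y|<q\le o+|v| .$$

**Step 4: count the phrases for each $v$.** Put $i=p-o$, $i'=q-o$, and apply Lemma 3 to this $v$.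

(a) Suppose the level is not vanished, $l_k\le i$ and $i'\le r_k$. By Lemmas 1 and 3, the decomposition of the part $[l_k,r_k]$ of $v$ into level-$k$ phrases depends only on $v$, and $x$ is its unique phrase with $|y|$ in its interior. This is at most one possibility per $v$.

(b) Otherwise we claim $i,i'\in T_k$. If vanished, $I_k=\emptyset$ and this is property 2. If not, then $i<l_k$ or $i'>r_k$. No element of $B_k$ lies strictly between $p$ and $q$, while $o+l_k,o+r_k\in B_k$. So $i<l_k$ forces $i'\le l_k$, and $i'>r_k$ forces $i\ge r_k$. In both cases $i,i'\notin I_k$, and property 2 applies. Now $x$ is determined by $v,i,i'$, where $i<|y|<i'$. If $T_k$ has $\beta$ elements below $|y|$ and $\gamma$ above, then $\beta+\gamma\le2k+2$, so there are at most $\beta\gamma\le(k+1)^2$ possibilities per $v$.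

Altogether $|P_k|\le g+g\bigl(1+(k+1)^2\bigr)=g(k^2+2k+3)$. $\square$

Since $K\ge2$, we have $2K+3\le2K^2$, and so
$$|P_k|\le 3gK^2\qquad(0\le k\le K). \tag{2}$$

## A letter-by-letter machine, and a fixed cheapest run

We now bring in the automaton of Theorem B. The aim of this section is to speak of the "state at position $p$" for every position of $w$, with the $\varepsilon$-transitions hidden.

Let $\delta_+=\{e\in\delta:v_e\ne\varepsilon\}$, so $|\delta_+|=d$; as $w\neq\varepsilon$ is accepted, $d\ge1$. Write $\operatorname{src}(e)$ and $\operatorname{tgt}(e)$ for source and target. If $q'$ is reachable from $q$ by transitions with label $\varepsilon$, fix such a path $\pi_{q,q'}$ of minimum cost with at most $|Q|-1$ transitions, with $\pi_{q,q}$ empty. It exists: costs are nonnegative, so deleting cycles does not increase the cost, and there are finitely many paths without cycles.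

Let $\Omega$ be the set of symbols $[q,e]$ with $e\in\delta_+$ and $\operatorname{src}(e)$ reachable from $q$ by $\varepsilon$-transitions. The symbol $[q,e]$ stands for the word $\pi_{q,\operatorname{src}(e)}\,e\in\delta^*$ and has its cost.

**Definition (the machine $M$).** The states of $M$ are $Q\cup\{(e,i):e\in\delta_+,\,0<i<|v_e|\}$, and we identify $(e,|v_e|)$ with $\operatorname{tgt}(e)$. Each step of $M$ reads one letter:

* from $q\in Q$ to $(e,1)$, for $[q,e]\in\Omega$, reading the first letter of $v_e$, with output $[q,e]$;
* from $(e,i)$ with $0<i<|v_e|$ to $(e,i+1)$, reading letter $i+1$ of $v_e$, with output $\varepsilon$.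

The cost of an $M$-path is the cost of its output.

An $M$-path from $q_0$ to some $q\in Q$ reading $w$, followed by $\pi_{q,f}$ with $f\in F$, gives an accepting run on $w$: substitute for each $[q',e]$ its word and append $\pi_{q,f}$. Conversely, take any accepting run on $w$ and replace each maximal (possibly empty) segment of $\varepsilon$-transitions by the corresponding $\pi$. This does not increase the cost and gives a run of the form just described. There are finitely many runs of this form, so a minimum-cost accepting run exists, and we **fix one, $\rho$, of this form**. Let $\sigma(p)$ be its $M$-state at position $p$. Thus $\sigma(0)=q_0$ and $\sigma(N)\in Q$; let $\pi_{\sigma(N),f}$ be the final part of $\rho$.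

The run $\rho$ cuts $w$ into consecutive occurrences of labels $v_{e_1},v_{e_2},\dots$, the *occurrences of transitions*. A position $p$ lies strictly inside one of them if and only if $\sigma(p)\notin Q$.

For an interval $(p,p']$ with $x=w(p,p']$, let $\mu(x,t_1,t_2)$ denote the minimum cost of an $M$-path from $t_1$ to $t_2$ reading $x$. Then
$$\text{cost of the output of }\rho\text{ on }(p,p']\;=\;\mu\bigl(x,\sigma(p),\sigma(p')\bigr). \tag{3}$$
Otherwise, replacing this segment of the $M$-path of $\rho$ by a cheaper one with the same ends, reading the same word, would give a cheaper accepting run.

## External phrases begin and end in few states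

**Definition (internal, external).** An interval $(p,p']$ is *internal* if it is contained in one occurrence $(o,o+|v_e|]$ of a transition of $\rho$, and *external* otherwise. On an internal interval the output of $\rho$ is the single letter $[\sigma(p),e]$ if $p=o$, and $\varepsilon$ if $p>o$.

If a transition $e\in\delta_+$ is used in $\rho$, then $v_e$ is a factor of $w$, and Lemma 3 provides sets $T_k(v_e)$. For $0\le k\le K$ put
$$S_k=Q\cup\{(e,i):e\in\delta_+\text{ used in }\rho,\ i\in T_k(v_e),\ 0<i<|v_e|\}.$$
Then $S_k\subseteq S_{k+1}$. Since $0$ and $|v_e|$ belong to $T_k(v_e)$, at most $2k$ elements of $T_k(v_e)$ count, so $|S_k|\le|Q|+2kd\le s$.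

**Lemma 5.** If $(p,p']$ is an external level-$k$ phrase occurrence, then $\sigma(p),\sigma(p')\in S_k$.

*Proof.* Suppose $\sigma(p)=(e,i)\notin S_k$ with $0<i<|v_e|$, in an occurrence of $e$ at offset $o=p-i$. Then $i\notin T_k(v_e)$ and $o+i=p\in B_k$, so $i\in I_k$ by Lemma 3(2). Hence the core has not vanished, $p<o+r_k$, and $o+r_k\in B_k$ by Lemma 3(1). As $(p,p']$ is external and $p\ge o$, we have $p'>o+|v_e|\ge o+r_k$. So $o+r_k$ lies strictly between the consecutive elements $p,p'$ of $B_k$, a contradiction.

Suppose $\sigma(p')=(e,i)\notin S_k$, with $o=p'-i$. Likewise $i\in I_k$, so $o+l_k<p'$ and $o+l_k\in B_k$. Since $(p,p']$ is external and $p'\le o+|v_e|$, we have $p<o\le o+l_k$. Again an element of $B_k$ lies strictly between $p$ and $p'$, a contradiction. $\square$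

Let $\tau_k$ be the set of triples $(x,\sigma(p),\sigma(p'))$ with $(p,p']$ an external level-$k$ phrase occurrence and $x=w(p,p']$. By Lemma 5 and (2),
$$|\tau_k|\le|P_k|\,s^2\le3gK^2s^2 . \tag{4}$$
This is the polynomial bound on triples that the cuts of the grammar did not give.

*Example.* Let $w=aabaabaab$ as before, $Q=\{q\}$, and let $\rho$ use loops $f,e,e'$ with labels $a$, $abaab$, $aab$ in this order. The level-$2$ phrase occurrence $(0,3]$ is external, with states $q$ and $(e,2)$, and indeed $2\in T_2(abaab)$. The occurrences $(3,6]$ and $(6,9]$ are internal, with outputs $\varepsilon$ and $[q,e']$.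

## Rearranging a walk

A phrase produced by a pair step has at most two parts, so it will cost one short production. A phrase $u^r$ produced by a block step may have exponentially many parts. It behaves like a word over one letter $u$, and for it we use the following lemma.

**Lemma 6.** Let $G$ be a finite directed multigraph (loops allowed) with $n$ vertices and $m$ edges, and let $P$ be a walk from $s'$ to $t'$ with at most $N$ edges, $N\ge 1$. Then there is a walk $P'$ from $s'$ to $t'$ that uses each edge exactly as often as $P$ and is generated, as a word over the edges, by an SLP of size at most $n^2+m(n+2+3\log_2N)$.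

*Proof.* **Step 1: a short skeleton $P_0$.** We want a short walk that touches every vertex of $P$, so that cycles can be hung on it. Mark on $P$ the first visit of each visited vertex, and the last position. The first position of $P$ is marked, and these at most $n+1$ marks cut $P$ into at most $n$ segments. In each segment delete cycles until a simple path remains, with at most $n-1$ edges (none, if the segment is closed). The result is a walk $P_0$ from $s'$ to $t'$ with at most $n(n-1)$ edges, visiting all vertices visited by $P$, and with edge multiset contained in that of $P$.

**Step 2: decompose the rest into few cycles.** At each vertex, (edges out) minus (edges in) is the same for $P$ and $P_0$, since both walks go from $s'$ to $t'$. So the difference of their multiplicity vectors is a nonnegative integral circulation. As long as its support is nonempty, the support contains a simple cycle: each vertex entered by a support edge is also left by one, so following support edges we eventually repeat a vertex. Subtract this cycle as often as possible. What remains is a nonnegative integral circulation, and at least one edge has left the support. Hence the difference equals $\sum_{i\le m'}m_i\mathbf 1_{C_i}$ with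 $m'\le m$, simple cycles $C_i$ and $1\le m_i\le N$.

**Step 3: insert the cycles.** Every $C_i$ contains only vertices visited by $P$, hence by $P_0$. For each $i$, insert $C_i^{m_i}$, suitably rotated, at one visit of $P_0$ to a vertex of $C_i$. This gives the walk $P'$, with the same edge multiplicities as $P$.

**Step 4: size.** Binary powering produces $C_i^{m_i}$ in size at most $n+3\log_2N+1$. The start production lists the edges of $P_0$ and one symbol per cycle, so its length is at most $n(n-1)+m$. The total is at most $n^2+m(n+2+3\log_2N)$. $\square$

## One word for each triple

**Proposition 7.** For $0\le k\le K$ and each $(x,t_1,t_2)\in\tau_k$ there is a word $W_k(x,t_1,t_2)\in\Omega^*$ that is the output of an $M$-path from $t_1$ to $t_2$ reading $x$ and has cost $\mu(x,t_1,t_2)$. All these words are generated by nonterminals of one common system of SLP productions over $\Omega$, in which each triple contributes productions of total size at most $7s^3$.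

*Proof.* Induction on $k$. The productions for level $k+1$ refer only to each other acyclically and to level $k$, so the system is acyclic. Level-$0$ phrases are single letters and hence internal, so $\tau_0=\emptyset$. Let $(x,t_1,t_2)\in\tau_{k+1}$. Fix an external level-$(k+1)$ phrase occurrence $(p,p']$ realizing it, and let $p=p_0<p_1<\cdots<p_r=p'$ be the level-$k$ boundaries in it. We call the intervals $(p_{j-1},p_j]$ its pieces.

**Pair step ($k$ odd).** Here $r\le2$, and we concatenate. For an external piece take $W_k\bigl(w(p_{j-1},p_j],\sigma(p_{j-1}),\sigma(p_j)\bigr)$, whose triple is in $\tau_k$. For an internal piece take the output of $\rho$, a letter or $\varepsilon$. Let $W_{k+1}(x,t_1,t_2)$ be the product; this takes one production of length at most $2$. It is the output of an $M$-path from $t_1$ to $t_2$ reading $x$. By induction and (3), on each piece its cost is that of $\rho$. So its cost is the cost of $\rho$ on $(p,p']$, which is $\mu(x,t_1,t_2)$ by (3).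

**Block step ($k$ even).** All pieces are equal to one level-$k$ phrase $u$, so $x=u^r$. The plan is to view $\rho$ on $(p,p']$ as a walk in a small graph in which every edge reads a fixed power of $u$, and to rearrange the walk by Lemma 6.

**Step 1: the walk.** We choose the stopping points of the walk so that its vertices lie in the small set $S_{k+1}$. Let $0=j_0<j_1<\cdots<j_h=r$ be all indices $j$ with $\sigma(p_j)\in S_{k+1}$; the indices $0$ and $r$ are among them by Lemma 5 for level $k+1$. Consider $(p_{j_b},p_{j_{b+1}}]$.

(i) If $j_{b+1}=j_b+1$ and this piece is external, it gives an *edge of type 1*, with start and end $\sigma(p_{j_b})$, $\sigma(p_{j_{b+1}})$. Its triple $(u,\sigma(p_{j_b}),\sigma(p_{j_{b+1}}))$ is in $\tau_k$, its output word is $W_k$ of this triple, and it reads $u$.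

(ii) Otherwise the interval is internal. If $j_{b+1}=j_b+1$ this is the assumption. If $j_{b+1}>j_b+1$, every piece in the interval has an endpoint whose state is not in $S_{k+1}\supseteq S_k$, so by Lemma 5 for level $k$ each piece is internal. Each intermediate $p_j$ has $\sigma(p_j)\notin Q$, so it lies strictly inside an occurrence of a transition. The letters just before and just after $p_j$ belong to this occurrence, so both pieces meeting at $p_j$ lie in it. Hence the whole interval lies in one occurrence of some $e$. It gives an *edge of type 2* from $s'=\sigma(p_{j_b})$ to $t'=\sigma(p_{j_{b+1}})$, with output $\varepsilon$ or $[s',e]$, reading $u^m$ with $m=j_{b+1}-j_b$.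

**Step 2: what determines a type 2 edge.** For the rearrangement, an edge must have a well-defined $M$-path and reading. We check that $s'$, $t'$ and the output determine the $M$-path of a type 2 edge, and in particular $m$. If the output is $\varepsilon$, then the interval starts after the start of the occurrence, so $s'=(e,i)$ with $0<i<|v_e|$; and $t'=(e,i')$ with $i<i'\le|v_e|$, where $t'\in Q$ means $i'=|v_e|$. The path reads letters $i+1,\dots,i'$ of $v_e$, and $m=(i'-i)/|u|$. If the output is $[s',e]$, the same holds with $s'\in Q$ and $i=0$.

**Step 3: counting vertices and edges.** We now have a multigraph on at most $|S_{k+1}|\le s$ vertices, whose edges are determined by (start, end, type, output), and a walk in it from $t_1$ to $t_2$ with at most $r\le N$ edges. Keep only the edges that occur in the walk.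

* There are at most $s^2$ edges of type 1, as $u$ is fixed.
* There are at most $s^2$ edges of type 2 whose start or end is not in $Q$. The pair (start, end) determines $e$ and the output: if the start is $(e,i)$, the output is $\varepsilon$; if the start is in $Q$ and the end is $(e,i')$, the output is $[s',e]$.
* There are at most $|Q|d\le s^2$ edges of type 2 with both ends in $Q$, as they are determined by $s'$ and $e$.

So there are at most $3s^2$ edges.

**Step 4: rearranging.** We define $W_{k+1}$ and check what it reads and costs. Apply Lemma 6 and obtain $W_{k+1}(x,t_1,t_2)$ from $P'$ by replacing each edge by its output word: a nonterminal for type 1, a letter or $\varepsilon$ for type 2. Each edge corresponds to an $M$-path from its start to its end reading a fixed power of $u$; for type 1 this is part of the induction hypothesis. Since $P'$ uses the same edges with the same multiplicities as the original walk, the resulting $M$-path goes from $t_1$ to $t_2$ and reads $u^r=x$. Type 2 edges have the outputs of $\rho$. For a type 1 edge, by induction and (3), $W_k$ has the same cost $\mu$ as $\rho$ on each piece that gave this edge. So the total cost is the cost of $\rho$ on $(p,p']$, which is $\mu(x,t_1,t_2)$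 by (3).

**Step 5: size.** By Lemma 6 the size is at most $s^2+3s^2(s+2+3\log_2N)$. Since $(4/3)^3=64/27<4$, we have $\log_{4/3}2>3/2$, so $K\ge2\log_{4/3}N\ge3\log_2N$. As $d\ge1$ and $K\ge2$, we have $s\ge2K\ge4$. Hence $2\le s/2$ and $3\log_2N\le K\le s/2$, and the size is at most $s^2+3s^2\cdot2s=s^2+6s^3\le7s^3$. This is also larger than the $2$ needed in a pair step. $\square$

*Example, continued.* In the last step for $w=aabaabaab$ we have $u=aab$ and $r=3$, and the states at $0,3,6,9$ are $q,(e,2),q,q$, all in $S_3$. The walk has a type 1 edge $q\to(e,2)$, a type 2 edge $(e,2)\to q$ with output $\varepsilon$, and a type 2 loop at $q$ with output $[q,e']$. The walk that takes the loop first has the same edges; it gives the run $e'fe$, and indeed $aab\cdot a\cdot abaab=w$.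

## Size of the final program

**Proof of Theorem B.** By (1), $(0,N]$ is a level-$K$ phrase occurrence. If it is internal, the output of $\rho$ on $w$ is one letter $[q_0,e]$. If it is external, then $(w,q_0,\sigma(N))\in\tau_K$, and we take $W_K(w,q_0,\sigma(N))$. In both cases we have the output of an $M$-path from $q_0$ to $\sigma(N)$ reading $w$, with the same cost as that of $\rho$ on $w$.

To pass from $\Omega$ to $\delta$, turn each $[q,e]\in\Omega$ into a nonterminal with right-hand side $\pi_{q,\operatorname{src}(e)}\,e$. Each has length at most $|Q|$, and there are at most $|Q|d$ of them, so they contribute at most $|Q|^2d\le s^3$. Add a start production consisting of the symbol for the output above followed by $\pi_{\sigma(N),f}$; its length is at most $1+(|Q|-1)=|Q|\le s$. The resulting SLP over $\delta$ generates an accepting run on $w$ of cost $c(\rho)$, which is the minimum. Since $\tau_0=\emptyset$, Proposition 7 and (4) bound its size by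
$$\sum_{k=1}^K|\tau_k|\cdot7s^3+s^3+s\;\le\;K\cdot3gK^2s^2\cdot7s^3+s^3+s\;=\;21\,gK^3s^5+s^3+s\;\le\;22\,gK^3s^5 ,$$
where the last step uses $s^3+s\le2s^3\le s^5$ and $g,K\ge1$. $\blacksquare$

Theorem A follows by the reduction from Theorem B given at the start.
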